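\title{Continuous approximate roots of real polynomials of odd degree}

\begin{abstract}
A real polynomial of odd degree $d$ has a real root, but for $d\ge3$ no single continuous function of the coefficients stays close to one. Let $G(d)$ be the number of open sets needed to cover the space of monic polynomials of degree $d$ with bounded roots, if on each set some continuous function approximates a real root to within a small error. We prove that $G(D)\le G(d)+1$ for all odd $d,D$ with $D\le 2d+3$. In particular $G(d+2)\le G(d)+1$, as was conjectured. Together with the known lower bound this gives $G(d)=\lfloor\log_2(d+1)\rfloor$ for every odd $d$. The proof cuts the roots at the median of their real parts and models one of the two halves by a polynomial of smaller degree.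
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $d$ be an odd positive integer. For $a=(a_1,\dots,a_d)\in\mathbb{R}^d$ put
\[
F_a(x)=x^d+a_1x^{d-1}+\cdots+a_{d-1}x+a_d .
\]
We identify a monic real polynomial of degree $d$ with its coefficient vector. For $T>0$ let $B^d_T\subset\mathbb{R}^d$ be the set of $a$ such that all complex roots of $F_a$ satisfy $|z|\le T$.

Every $F_a$ has a real root. For $d=1$ the root $-a_1$ is a continuous function of $a$. For $d=3$ not even an approximate root can be chosen continuously.

\begin{example}\label{ex:cubic}
Let $f_c(x)=x^3-3x+c$ with $c\in[-3,3]$, and let $0\le\varepsilon<\sqrt3/2$. There is no continuous function $\varphi\colon[-3,3]\to\mathbb{R}$ such that each $\varphi(c)$ is within $\varepsilon$ of a real root of $f_c$. Suppose there is one. For $c\le0$ a real root satisfies $x(x^2-3)\ge0$, so it does not lie in $(0,\sqrt3)$, and $\varphi(c)$ avoids the nonempty interval $(\varepsilon,\sqrt3-\varepsilon)$. For $c=-3$ there is no root in $(-\infty,0]$, because $x^3-3x\le2$ there; so $\varphi(-3)\ge\sqrt3-\varepsilon$. By continuity on $[-3,0]$ we get $\varphi(0)\ge\sqrt3-\varepsilon>0$. Since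 $f_{-c}(-x)=-f_c(x)$, the function $c\mapsto-\varphi(-c)$ has the same property as $\varphi$, so also $-\varphi(0)>0$. This is a contradiction.
\end{example}

So one has to cover the coefficient space by several open sets, with a continuous function on each, and count the sets. An error $\varepsilon>0$ must be allowed: every neighborhood of $x^3$ contains the rescaled family $\lambda^3f_c(x/\lambda)$, $|c|\le3$, for small $\lambda>0$, so by Example~\ref{ex:cubic} with $\varepsilon=0$ it carries no continuous exact root.

For $\varepsilon>0$, an \emph{$\varepsilon$-selection in degree $d$} is a pair $(U,\varphi)$ of an open set $U\subset\mathbb{R}^d$ and a continuous function $\varphi\colon U\to\mathbb{R}$ such that, for every $a\in U$, the value $\varphi(a)$ lies within distance $\varepsilon$ of some real root of $F_a$. Let $G(d,\varepsilon,T)$ be the minimal number of $\varepsilon$-selections whose domains cover $B^d_T$. The limit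
\[
G(d)=\lim_{\varepsilon\to+0}G(d,\varepsilon,T)
\]
exists and does not depend on $T$ (see Lemma~\ref{lem:basic}). We have $G(1)=1$, and $G(3)\ge2$ by Example~\ref{ex:cubic}. The problem of \cite{source} comes with the following known facts.
\begin{itemize}
\item[(i)] $G(2d+1)\ge G(d)+1$ for every odd $d$. Hence $G(d)\ge m$ whenever $d\in[2^m-1,\,2^{m+1}-2]$.
\item[(ii)] $G(5)=2$, and $G(d)\le(d+1)/2$ for every odd $d$.
\end{itemize}
The lower bound is logarithmic and the upper bound is linear. Passing from degree $d$ to degree $d+2$ adds one pair of roots, which may or may not be real, and one expects this to cost at most one more set.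

\medskip
\noindent\textbf{Conjecture} (Conjecture 1 of \cite{source})\textbf{.} \emph{For any odd $d$, $G(d+2)\le G(d)+1$.}
\medskip

We prove that one more set pays for more than doubling the degree.

\begin{theorem}\label{thm:step}
Let $d,D$ be odd positive integers with $D\le 2d+3$. For every $T>0$ there is $T'=T'(d,T)$ such that for all $\varepsilon>0$
\[
G(D,2\varepsilon,T)\le G(d,\varepsilon,T')+1 .
\]
Hence $G(D)\le G(d)+1$. Since $d+2\le 2d+3$, the conjecture holds.
\end{theorem}

\begin{theorem}\label{thm:formula}
$G(d)=\lfloor\log_2(d+1)\rfloor$ for every odd $d$; that is, $G(d)=m$ for all odd $d\in[2^m-1,\,2^{m+1}-2]$.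
\end{theorem}

The proof of Theorem~\ref{thm:step} uses neither (i) nor (ii). Theorem~\ref{thm:formula} uses, in addition to Theorem~\ref{thm:step}, the lower bound (i).

The method is a bisection. Let $t(a)$ be the median of the real parts of the $D$ roots of $F_a$. If $F_a$ changes sign near $t(a)$, then $t(a)$ is an approximate root; this is the one extra set. Otherwise $F_a$ has a definite sign near $t(a)$. The sign tells us on which side of $t(a)$ the number of sign changes is odd, and that side holds at most half of the roots. We replace it by a polynomial of degree $d$ that depends continuously on $a$ and pull back the selections in degree $d$.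

\section{Selections: persistence, scaling and pull-back}\label{sec:tools}

We use three standard facts about a monic real polynomial $F_a$ of degree $n$.

\emph{Cauchy's bound.} Every complex root satisfies $|z|\le1+\max_i|a_i|$.

\emph{Continuity of roots.} If $a^{(\nu)}\to a$, then the roots of $F_{a^{(\nu)}}$, counted with multiplicity, can be numbered so that they converge to the roots of $F_a$. Let $\sigma_1(a)\le\dots\le\sigma_n(a)$ be the real parts of the roots in increasing order. Each $\sigma_i$ is continuous on $\mathbb{R}^n$, because the $i$-th smallest of $n$ real numbers is the minimum, over all $i$-element subsets of indices, of the maximum over the subset. The set $B^n_T$ is closed by continuity of roots and bounded by Vieta's formulas, hence compact.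

\emph{Sign changes.} We call a real root of odd multiplicity a \emph{sign change}. On an open interval, $F_a$ takes both a positive and a negative value if and only if the interval contains a sign change. If $u<v$ are not roots, then $F_a(u)F_a(v)<0$ if and only if the number of sign changes in $(u,v)$ is odd.

A real root of even multiplicity can disappear under a small perturbation. A sign change cannot, and this is our source of selections.

\begin{lemma}\label{lem:persist}
Let $n$ be odd, let $s\colon\mathbb{R}^n\to\mathbb{R}$ be continuous and let $\varepsilon>0$. Let $V(s)$ be the set of $a\in\mathbb{R}^n$ such that $F_a$ takes both a positive and a negative value on $(s(a)-\varepsilon,s(a)+\varepsilon)$. Then $V(s)$ is open, and $(V(s),s)$ is an $\varepsilon$-selection.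
\end{lemma}

\begin{proof}
Let $a\in V(s)$, with $F_a(y)<0<F_a(y')$ and $|y-s(a)|,|y'-s(a)|<\varepsilon$. These strict inequalities persist, with the same $y,y'$, when $a$ is replaced by a nearby $b$. A root of $F_a$ lies between $y$ and $y'$, hence at distance less than $\varepsilon$ from $s(a)$.
\end{proof}

\begin{lemma}\label{lem:basic}
The number $G(d,\varepsilon,T)$ is finite, depends only on $d$ and $\varepsilon/T$, and does not decrease as $\varepsilon$ decreases. Hence $G(d)=\sup_{\varepsilon>0}G(d,\varepsilon,T)$ for every $T$.
\end{lemma}

\begin{proof}
Each $a\in B^d_T$ has a sign change $r$, since $d$ is odd, and lies in $V(s)$ for the constant function $s=r$. By compactness finitely many such sets cover $B^d_T$. For $\lambda>0$ the homeomorphism $a\mapsto(\lambda a_1,\lambda^2a_2,\dots,\lambda^da_d)$ of $\mathbb{R}^d$ multiplies all roots by $\lambda$. It maps $B^d_T$ onto $B^d_{\lambda T}$ and turns $\varepsilon$-selections into $\lambda\varepsilon$-selections after $\varphi$ is multiplied by $\lambda$. So $G(d,\varepsilon,T)=G(d,\lambda\varepsilon,\lambda T)$. Finally, an $\varepsilon$-selection is an $\varepsilon'$-selection for all $\varepsilon'>\varepsilon$.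
\end{proof}

The lemma alone allows $G(d)=\infty$. This is excluded by (ii), and also by the upper bound in Section~\ref{sec:formula}, which is proved without (ii).

To compare different degrees we use maps between coefficient spaces that create no real roots in new places.

\begin{lemma}\label{lem:pull}
Let $n,n'$ be odd, let $N\subset\mathbb{R}^n$ be open, let $\eta\ge0$, and let $q\colon N\to\mathbb{R}^{n'}$ be continuous. Suppose that for every $b\in N$ every real root of the polynomial $q(b)$ is within $\eta$ of a real root of $F_b$. If $(U,\varphi)$ is an $\varepsilon$-selection in degree $n'$, then $(q^{-1}(U),\varphi\circ q)$ is an $(\varepsilon+\eta)$-selection in degree $n$.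
\end{lemma}

\begin{proof}
The set $q^{-1}(U)$ is open. For $b$ in it, $\varphi(q(b))$ is within $\varepsilon$ of a real root of $q(b)$, which is within $\eta$ of a real root of $F_b$.
\end{proof}

For example, $q(b)=(x^2+1)F_b$ has the same real roots as $F_b$ and maps $B^d_T$ into $B^{d+2}_T$ when $T\ge1$. So Lemma~\ref{lem:pull} with $\eta=0$ gives
\begin{equation}\label{eq:mono}
G(d)\le G(d+2).
\end{equation}
This explains the second sentence of (i): from $G(1)=1$ the first sentence gives $G(2^m-1)\ge m$ by induction, and \eqref{eq:mono} extends the bound to all larger odd degrees. Theorem~\ref{thm:step} needs a map $q$ in the harder direction, from a large degree to a small one.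

\section{Cutting at the median}\label{sec:median}

Fix an odd $D$ and numbers $T,\varepsilon>0$, and write $B=B^D_T$. We want to cut the roots into two halves at a point that moves continuously with the polynomial. The real roots are not suited to define the cut, since their number jumps. The real parts of all complex roots are, so let
\[
t(a)=\sigma_{(D+1)/2}(a),\qquad a\in\mathbb{R}^D ,
\]
be their median. It is continuous, and at most $(D-1)/2$ roots of $F_a$, counted with multiplicity, have real part strictly less than $t(a)$.

By Lemma~\ref{lem:persist}, $U_0=V(t)$ is open and $(U_0,t)$ is an $\varepsilon$-selection. A point of $B$ outside $U_0$ lies in one of the sets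
\[
K^{\pm}=\{a\in B:\ \pm F_a(t(a)+u)\ge0\ \text{ for all }|u|<\varepsilon\}.
\]
For each $u$ the function $a\mapsto F_a(t(a)+u)$ is continuous, so $K^+$ and $K^-$ are closed in $B$, hence compact. They are disjoint, because $F_a$ does not vanish on a whole interval.

Disjointness is what keeps the count low. If $(U,\varphi)$ and $(U',\varphi')$ are selections with $U\cap U'=\varnothing$, they form a single selection on $U\cup U'$. So if $K^+$ and $K^-$ are treated inside disjoint open sets with $g$ selections each, the total cost is $g$ and not $2g$.

A symmetry reduces $K^-$ to $K^+$. For odd $n$ and $a\in\mathbb{R}^n$ let $a^*=(-a_1,a_2,-a_3,\dots,-a_n)$, that is, $a^*_i=(-1)^ia_i$. Then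
\[
F_{a^*}(x)=-F_a(-x),
\]
so the roots of $F_{a^*}$ are the negatives of the roots of $F_a$. The map $*$ is a linear involution and a Euclidean isometry, and it preserves every $B^n_T$. In degree $D$ we have $\sigma_i(a^*)=-\sigma_{D+1-i}(a)$, so $t(a^*)=-t(a)$ and $F_{a^*}(t(a^*)+u)=-F_a(t(a)-u)$. Thus $*$ interchanges $K^+$ and $K^-$.

If $K^+$ is empty, then so is $K^-$, the set $U_0$ covers $B$, and every upper bound below is trivial. \emph{From now on $K^{\pm}\ne\varnothing$.} Put
\[
O^{\pm}=\{b\in\mathbb{R}^D:\ \operatorname{dist}(b,K^{\pm})<\operatorname{dist}(b,K^{\mp})\}.
\]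
These sets are open, disjoint and interchanged by $*$. Also $K^\pm\subset O^\pm$, because $K^+$ and $K^-$ are closed and disjoint.

\begin{lemma}\label{lem:parity}
Let $a\in K^+$, and let $y_1<\dots<y_k$ be the sign changes of $F_a$ in $(-\infty,t(a))$. Then $k$ is odd, $k\le(D-1)/2$, and $-T\le y_1\le y_k\le t(a)-\varepsilon$.
\end{lemma}

\begin{proof}
Since $F_a\ge0$ on $(t(a)-\varepsilon,t(a)+\varepsilon)$, this interval contains no sign change. So all $y_i\le t(a)-\varepsilon$, and $y_i\ge-T$ because $a\in B$. Take $v\in(t(a)-\varepsilon,t(a))$ that is not a root and $u<-T$. Then $F_a(v)>0$, and $F_a(u)<0$ because $D$ is odd. The sign changes in $(u,v)$ are exactly $y_1,\dots,y_k$, so $k$ is odd. Each $y_i$ is a root with real part less than $t(a)$, so $k\le(D-1)/2$.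
\end{proof}

\section{Degrees three and five}\label{sec:small}

For $d=1$, Theorem~\ref{thm:step} says that $G(3)\le2$ and $G(5)\le2$. Here the two selections can be written down.

\begin{proposition}\label{prop:small}
For $D\in\{3,5\}$ and all $\varepsilon,T>0$ we have $G(D,\varepsilon,T)\le2$.
\end{proposition}

\begin{proof}
Let $a\in K^+$. At most two roots, counted with multiplicity, have real part less than $t(a)$, and by Lemma~\ref{lem:parity} exactly one sign change $y_1$ is among them. Its multiplicity is odd and at most $2$, so $y_1$ is simple. Suppose that a second root $z$ has real part less than $t(a)$. If $z$ is not real, then $y_1,z,\bar z$ are three such roots, which is too many. If $z$ is real, it is simple, hence a second sign change. Both cases are impossible, so $y_1=\sigma_1(a)$ is a simple real root and $a\in V(\sigma_1)$. Applying this to $a^*$, we see that for $a\in K^-$ the number $\sigma_D(a)$ is a simple real root and $a\in V(\sigma_D)$. Let $U_1$ be the union of the disjoint open sets $V(\sigma_1)\cap O^+$ and $V(\sigma_D)\cap O^-$, and let $\varphi_1$ be $\sigma_1$ on the first and $\sigma_D$ on the second. Then $(U_0,t)$ and $(U_1,\varphi_1)$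 are $\varepsilon$-selections whose domains cover $B$.
\end{proof}

The cubics $f_c$ of Example~\ref{ex:cubic} lie in $B^3_4$ by Cauchy's bound, so $G(3)\ge 2$, and \eqref{eq:mono} and Proposition~\ref{prop:small} give $G(3)=G(5)=2$, in agreement with (ii). On this family the cover is easy to see. For $|c|<2$ the median is the middle one of three simple real roots, so $f_c\in U_0$. For $c\ge2$ the smallest real root $r$ satisfies $r\le-2$, the other two roots have real part $t=-r/2\ge1$, and $f_c\ge0$ on $[r,\infty)$; so $f_c\in K^+$ if $\varepsilon\le3$, and $\varphi_1$ picks $r$.

In the language of Lemma~\ref{lem:pull}, we have mapped a neighborhood of $K^+$ to degree $1$ by $q(b)=x-\sigma_1(b)$. On $K^+$ this is the factor of $F_a$ formed by the roots to the left of the line $\operatorname{Re}z=t(a)$. In higher degree that factor is not continuous, since roots can cross the line. Take $D=7$, $T\ge2$, $\varepsilon\le2$ and, for $|s|<1$,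
\[
(x+2)\,\bigl((x-s)^2+1\bigr)\,(x^2+4)\,\bigl((x-1)^2+1\bigr).
\]
The real parts of the roots are $-2,s,s,0,0,1,1$, so the median is $\max(s,0)$. The polynomial is positive on $(-2,\infty)$, so it lies in $K^+$. The left factor is $(x+2)((x-s)^2+1)$ for $s<0$, it is $x+2$ for $s=0$, and it is $(x+2)(x^2+4)$ for $s>0$. The three factors disagree, but they have the same sign at every real point. Only signs on the real line matter for Lemma~\ref{lem:pull}, and prescribed signs survive convex combinations. This suggests building models locally and averaging them.

\section{A continuous model of degree $d$}\label{sec:model}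

Let now $d$ be odd with $D\le2d+3$. Put $R=\max(T,1)$ and $T'=1+(1+R)^d$; this number depends only on $d$ and $T$.

\begin{proposition}\label{prop:model}
There are an open set $N^+$ with $K^+\subset N^+\subset O^+$ and a continuous map $q^+\colon N^+\to B^d_{T'}$ such that, for every $b\in N^+$, every real root of $q^+(b)$ is at distance less than $\varepsilon$ from a real root of $F_b$.
\end{proposition}

The proof occupies the rest of this section.

\subsection*{The local model}
Let $a\in K^+$, with sign changes $y_1<\dots<y_k$ as in Lemma~\ref{lem:parity}. The hypothesis $D\le2d+3$ gives $k\le(D-1)/2\le d+1$. Since $k$ is odd and $d+1$ is even, in fact $k\le d$, and $d-k$ is even. So we can define the monic polynomial of degree $d$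
\[
p_a(x)=(x^2+1)^{(d-k)/2}\prod_{i=1}^k(x-y_i).
\]
This is the only place where $D\le 2d+3$ is used. The real roots of $p_a$ are the simple roots $y_1,\dots,y_k$. Since $k$ is odd,
\begin{equation}\label{eq:ends}
p_a<0\ \text{ on }(-\infty,-T),\qquad p_a>0\ \text{ on }(y_k,\infty).
\end{equation}
Cut $(-T-1,t(a))$ at the points $y_i$ into the open intervals
\[
J_0=(-T-1,y_1),\qquad J_i=(y_i,y_{i+1})\ \ (1\le i<k),\qquad J_k=(y_k,t(a)).
\]
By Lemma~\ref{lem:parity} they are nonempty; we start at $-T-1$ because $y_1=-T$ is possible. Both $p_a$ and $F_a$ are negative near $-\infty$, and to the left of $t(a)$ both have exactly the sign changes $y_i$. Hence $p_a$ has the sign $(-1)^{i+1}$ on $J_i$, and $F_a$ has this sign at every point of $J_i$ that is not a root.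

The map $a\mapsto p_a$ is not continuous in general: when two of the $y_i$ merge and leave the real line, a factor close to $(x-y)^2$ is replaced by $x^2+1$. We use instead one fixed $p_a$ for all $b$ near $a$.

\subsection*{Test points}
We need an open condition on $b$ which guarantees that $F_b$ has the sign pattern of $p_a$ up to resolution $\varepsilon$. Signs at finitely many non-roots give such a condition. For each $i$ the points $e\in J_i$ with $F_a(e)\ne0$ are dense in the compact interval $\overline{J_i}$, so the intervals $(e-\varepsilon,e+\varepsilon)$ cover $\overline{J_i}$, and finitely many of them suffice. Let $E_a$ be the finite set of the chosen centers, for $i=0,\dots,k$, and put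
\[
W_a=\{b\in\mathbb{R}^D:\ |t(b)-t(a)|<\varepsilon/2,\ \ \operatorname{sign}F_b(e)=\operatorname{sign}F_a(e)\ \text{ for all }e\in E_a\}.
\]
Since $F_a(e)\ne0$ on $E_a$, this is an open set containing $a$. By construction it has the following property.
\begin{itemize}
\item[(P)] If $b\in W_a$ and $x\in\overline{J_i}$, then there is a point $e$ with $|e-x|<\varepsilon$ at which $F_b$ has the sign that $p_a$ has on $J_i$.
\end{itemize}
Property (P) says nothing about points to the right of $t(a)$, where $p_a>0$ while $F_b$ may have any sign. The condition on $t(b)$ in the definition of $W_a$ will keep us away from that region.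

\subsection*{Averaging}
By compactness, $K^+$ is covered by finitely many sets $W_j=W_{a_j}\cap O^+$ with $a_j\in K^+$. Let $N^+=\bigcup_jW_j$. The complement of $W_j$ is closed and contains $K^-$, so $\delta_j(b)=\operatorname{dist}(b,\mathbb{R}^D\setminus W_j)$ is a continuous function that is positive exactly on $W_j$. On $N^+$ the sum $\sum_l\delta_l$ is positive. Put $\rho_j=\delta_j/\sum_l\delta_l$ and
\[
q^+(b)=\sum_j\rho_j(b)\,p_{a_j},\qquad b\in N^+ .
\]
Since $\rho_j\ge0$ and $\sum_j\rho_j=1$, this is a monic polynomial of degree $d$, and its coefficients are continuous in $b$. We call $j$ \emph{active} at $b$ if $\rho_j(b)>0$; then $b\in W_{a_j}$.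

All roots of each $p_{a_j}$ have modulus at most $R$. By Vieta's formulas the coefficient of $x^{d-i}$ in $p_{a_j}$ has modulus at most $\binom diR^i\le(1+R)^d$. The same bound holds for the convex combination $q^+(b)$, and Cauchy's bound gives $q^+(b)\in B^d_{T'}$. Neither $\varepsilon$ nor the chosen cover enters this estimate.

\subsection*{The real roots of the average}
Averaging can create real roots that no $p_{a_j}$ has. We show that they appear only near sign changes of $F_b$. Let $b\in N^+$ and let $x_0$ be a real root of $q^+(b)$. It suffices to find two points at distance less than $\varepsilon$ from $x_0$ at which $F_b$ has opposite signs, since $F_b$ then has a root between them. By \eqref{eq:ends} we have $q^+(b)<0$ on $(-\infty,-T)$, so $x_0\ge-T$. The numbers $p_{a_j}(x_0)$ with $j$ active have a vanishing combination with positive weights. So either one of them is zero, or two of them have opposite signs.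

\emph{Case 1: $p_{a_j}(x_0)=0$ for some active $j$.} Then $x_0=y_i$ for one of the points $y_1,\dots,y_k$ of $a_j$, and $x_0$ lies in the closures of the intervals $J_{i-1}$ and $J_i$ of $a_j$. On these intervals $p_{a_j}$ has opposite signs. Property (P) for $a_j$, applied to both intervals, gives the two points.

\emph{Case 2: $p_{a_j}(x_0)<0<p_{a_l}(x_0)$ for some active $j,l$.} To apply (P) we must show that $x_0$ lies to the left of both $t(a_j)$ and $t(a_l)$. By \eqref{eq:ends}, the inequality $p_{a_j}(x_0)<0$ forces $x_0$ to be less than the largest point $y_k$ of $a_j$, so $x_0<t(a_j)-\varepsilon$ by Lemma~\ref{lem:parity}. The inequality $p_{a_l}(x_0)>0$ gives no such bound. But $b\in W_{a_j}\cap W_{a_l}$, so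
\[
|t(a_j)-t(a_l)|\le|t(a_j)-t(b)|+|t(b)-t(a_l)|<\varepsilon ,
\]
and therefore $x_0<t(a_l)$. Thus $x_0$ lies in $(-T-1,t(a_j))$ and in $(-T-1,t(a_l))$, and it is a root of neither $p_{a_j}$ nor $p_{a_l}$. So $x_0$ lies in one of the intervals of $a_j$, on which $p_{a_j}<0$, and in one of the intervals of $a_l$, on which $p_{a_l}>0$. Property (P) for $a_j$ and for $a_l$ gives points $e,e'$ at distance less than $\varepsilon$ from $x_0$ with $F_b(e)<0<F_b(e')$.

This completes the proof of Proposition~\ref{prop:model}. \qed

\section{Proof of Theorem~\ref{thm:step}}\label{sec:step}

Keep the notation of Sections~\ref{sec:median} and~\ref{sec:model}. Put $N^-=(N^+)^*$ and $q^-(b)=\bigl(q^+(b^*)\bigr)^*$ for $b\in N^-$, where the inner $*$ acts in degree $D$ and the outer one in degree $d$. Then $N^-$ is open, $K^-\subset N^-\subset O^-$, and $q^-\colon N^-\to B^d_{T'}$ is continuous. If $x_0$ is a real root of $q^-(b)$, then $-x_0$ is a real root of $q^+(b^*)$. By Proposition~\ref{prop:model} there is a real root $r$ of $F_{b^*}$ with $|{-x_0}-r|<\varepsilon$, and $-r$ is a real root of $F_b$ at distance less than $\varepsilon$ from $x_0$.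

Since $O^+\cap O^-=\varnothing$, the open sets $N^+$ and $N^-$ are disjoint. So $q^+$ and $q^-$ form one continuous map $q\colon N=N^+\cup N^-\to B^d_{T'}$, which satisfies the hypothesis of Lemma~\ref{lem:pull} with $\eta=\varepsilon$. Let $g=G(d,\varepsilon,T')$, and let $(U_i,\varphi_i)$, $1\le i\le g$, be $\varepsilon$-selections in degree $d$ whose domains cover $B^d_{T'}$. The pairs $(q^{-1}(U_i),\varphi_i\circ q)$ are $2\varepsilon$-selections in degree $D$, and their domains cover $N\supset K^+\cup K^-$. Together with $(U_0,t)$ they cover $B$. Therefore $G(D,2\varepsilon,T)\le G(d,\varepsilon,T')+1$. Since $T'$ does not depend on $\varepsilon$, letting $\varepsilon\to+0$ gives $G(D)\le G(d)+1$. \qed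

\begin{remark}
One may read ``open'' in the definition of $G(d,\varepsilon,T)$ as ``relatively open in $B^d_T$''. The proofs hold for this reading as well: intersect each open set constructed in degree $n$ with the set $B^n_T$ to be covered, and note that each map $q$ used above sends this intersection into the set to be covered in the target degree, so that preimages of relatively open sets are relatively open.
\end{remark}

\section{The value of $G(d)$}\label{sec:formula}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
We first show by induction on $m\ge1$ that $G(d)\le m$ for every odd $d\le2^{m+1}-3$. For $m=1$ we have $d=1$ and $G(1)=1$. For $m\ge2$ put $d'=2^m-3$. This number is odd and positive, and $G(d')\le m-1$ by induction. Since $d\le2^{m+1}-3=2d'+3$, Theorem~\ref{thm:step} gives $G(d)\le G(d')+1\le m$.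

Now let $d\in[2^m-1,2^{m+1}-2]$ be odd. Then $d\le2^{m+1}-3$, so $G(d)\le m$, and $G(d)\ge m$ by (i). Finally, $2^m\le d+1<2^{m+1}$, so $m=\lfloor\log_2(d+1)\rfloor$.
\end{proof}

The parity step from $k\le d+1$ to $k\le d$ in Section~\ref{sec:model} is essential for this proof. Without it we would need $(D-1)/2\le d$, that is $D\le2d+1$. This range still contains $D=d+2$ and so proves the conjecture, but the induction would give $G(d)\le m$ only for $d\le2^m-1$, and in particular only $G(5)\le3$.

\begin{corollary}\label{cor:cons}
\begin{itemize}
\item[(a)] For every odd $d$ we have $G(d+2)-G(d)\in\{0,1\}$. The difference equals $1$ exactly when $d+3$ is a power of $2$, that is, for $d=1,5,13,29,\dots$. For example, $G(7)=G(9)=G(11)=G(13)=3$ and $G(15)=4$.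
\item[(b)] The range $D\le2d+3$ in Theorem~\ref{thm:step} cannot be enlarged uniformly: for $d=2^m-3$ with $m\ge2$ we have $G(2d+5)=G(d)+2$.
\item[(c)] $G(d,\varepsilon,T)\le\lfloor\log_2(d+1)\rfloor$ for all $\varepsilon,T>0$, with equality for all sufficiently small $\varepsilon$ (depending on $d$ and $T$).
\end{itemize}
\end{corollary}

\begin{proof}
(a) By Theorem~\ref{thm:formula}, the difference is the number of powers of $2$ in $(d+1,d+3]$, that is, among $d+2$ and $d+3$. The number $d+2$ is odd and at least $3$, so it is not a power of $2$. The listed values are $\lfloor\log_2 n\rfloor$ for $n=8,10,12,14$ and $16$.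

(b) For $m\ge2$ we have $2^{m-1}\le2^m-2=d+1<2^m$, so $G(d)=m-1$. Also $2d+5=2^{m+1}-1$, so $G(2d+5)=m+1$.

(c) By Lemma~\ref{lem:basic}, $G(d,\varepsilon,T)$ is an integer that does not decrease as $\varepsilon$ decreases, and its supremum is the finite number $G(d)$. So the supremum is attained at some $\varepsilon_0$, and then at all $\varepsilon\le\varepsilon_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Topological complexity and Schwarz genus of general real polynomial equation},
\texttt{http://www.pdmi.ras.ru/\textasciitilde arnsem/papers/rtc5.pdf}.

\end{thebibliography}
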